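# Disjoint $k$-paths between two vertices of a polytope

## 1. Six chains of squares on the 4-cube

Take the cube $[0,1]^4$. A nonempty face of it is described by a word of length four in the letters $0,1,*$, where $*$ marks a free coordinate. So $0000$ and $1111$ are opposite vertices, $*100$ is an edge, and $**00$ is a square. Starting at $x=0000$, we want to reach $y=1111$ by walking over squares, where each step goes from one square to another across a common edge. For instance $**00$ contains $x$, it shares the edge $*100$ with $*1*0$, which shares the edge $*110$ with $*11*$, and this last square contains $y$.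

How many such walks can we find, if no square may be used twice? There are $\binom42=6$ squares at $x$, so at most six. Six are possible:

$$
\begin{aligned}
&**00,\ *1*0,\ *11* &\qquad& 0**0,\ 0*1*,\ **11\\
&00**,\ *0*1,\ 1**1 && *00*,\ 1*0*,\ 11**\\
&*0*0,\ **10,\ 1*1* && 0*0*,\ 0**1,\ *1*1
\end{aligned}
$$

The first four walks are cyclic shifts of one another. In the fifth the common edges are $*010$ and $1*10$; in the sixth, $0*01$ and $01*1$. The first squares are the six squares at $x$, the last squares are the six squares at $y$, and the six middle ones are visibly distinct.

The same game on the 3-cube gives three disjoint walks over 2-faces: $(0**,\,*1*)$, $(*0*,\,**1)$, $(**0,\,1**)$. On a polygon, with edges in place of squares, there are two walks, one for each way around. (If $x$ and $y$ are neighbors, one of the two walks consists of a single edge.) In each case the number is $\binom dk$, where $d$ is the dimension of the polytope and $k$ that of the faces we walk over.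

**Definition.** Let $P$ be a convex $d$-polytope and $1\le k<d$. A *$k$-path* on $P$ between vertices $x$ and $y$ is a sequence of $k$-faces of $P$ in which any two consecutive $k$-faces share a $(k-1)$-face, $x$ belongs to the first $k$-face and $y$ to the last.

The cube is very symmetric, and all its vertices are simple, meaning that exactly $d$ edges meet there. At a simple vertex every $k$ of the $d$ edges span a $k$-face, so exactly $\binom dk$ $k$-faces contain it. For a general polytope neither the symmetry nor this count is available. The article "Cutting a Polytope" (http://deepblue.lib.umich.edu/bitstream/handle/2027.42/42814/10711_2005_Article_BF01265345.pdf?sequence=1&isAllowed=y) is the source of the conjecture that $\binom dk$ disjoint $k$-paths always exist. The conjecture is true.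

**Theorem A.** Let $P$ be a convex $d$-polytope and $1\le k<d$. For any two vertices $x,y$ of $P$ there are $\binom dk$ $k$-paths between $x$ and $y$, no two having a $k$-face in common.

## 2. Deleting $k$-faces: Menger's theorem

Let $G_k(P)$ be the graph whose nodes are the $k$-faces of $P$, two distinct ones being adjacent iff they share a $(k-1)$-face. For a vertex $v$ let $A_v$ be the set of $k$-faces containing $v$. A $k$-path between $x$ and $y$ is a walk in $G_k(P)$ from $A_x$ to $A_y$. Menger's theorem for two node sets (Diestel, *Graph Theory*, Thm 3.3.1) says that the maximum number of disjoint $A_x$–$A_y$ paths equals the minimum size of a node set $S$ that meets every $A_x$–$A_y$ path. Here a path may consist of a single node, and $S$ may contain nodes of $A_x$ and $A_y$. So it suffices to prove the following.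

**Theorem B.** If $S$ is a set of fewer than $\binom dk$ $k$-faces of $P$, then some single component of $G_k(P)-S$ contains, for every vertex $v$ of $P$, a $k$-face through $v$.

**Theorem B implies Theorem A.** Let $|S|<\binom dk$. The component from Theorem B meets $A_x\setminus S$ and $A_y\setminus S$, so it contains an $A_x$–$A_y$ path that avoids $S$. Hence every set meeting all $A_x$–$A_y$ paths has at least $\binom dk$ elements, and Menger's theorem gives $\binom dk$ disjoint paths. Each of them is a $k$-path between $x$ and $y$. $\square$

By hand on the 3-cube with $k=2$: delete two facets. If they are opposite, the other four form a cycle; if they are adjacent, say $0**$ and $*0*$, then $1**$ is adjacent to each of the other three that remain. Every vertex lies on three facets, so at least one of them survives. Deleting the three facets at one vertex destroys the conclusion.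

Both theorems speak only about the face lattice of $P$. We may therefore choose the realization of $P$ in $\mathbb R^d$, and we will use this freedom.

## 3. Direction spaces and a spanning lemma

The number $\binom dk$ is the dimension of $\Lambda^k(\mathbb R^d)^*$, the space of alternating $k$-forms with constant coefficients. This is the algebra that will count the faces.

**Notation.** For a face $F$ of $P$, let $L_F\subset\mathbb R^d$ be the linear direction space of $\operatorname{aff}F$. The polytope $P$ counts as its own $d$-face. For $\theta\in\Lambda^jV^*$ and $w\in\Lambda^jV$ we write $\theta(w)$ for the pairing, and $\iota_v\theta=\theta(v\wedge\cdot)$. For $\varphi\in\Lambda^k(\mathbb R^d)^*$ and a $k$-face $K$ put $\varphi_K:=\varphi|_{L_K}$. Since $\dim L_K=k$, the space $\Lambda^kL_K$ is a line, so $\varphi_K=0$ is one linear condition on $\varphi$.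

For example, for $k=1$ a form $\varphi$ is a linear functional, and $\varphi_K=0$ says that it is constant along the edge $K$. For the facet $K=0**$ of the 3-cube, $L_K$ is spanned by $e_2,e_3$, and $\varphi_K=0$ says $\varphi(e_2\wedge e_3)=0$.

**Textbook facts.** The intersection of two faces is a face; in a $j$-polytope every $(j-2)$-face lies in exactly two facets; the vertices and edges of a polytope form a connected graph. We also use the structure of a polytope at a face $M$ with $\dim M=\mu<d$. Let $c$ be a linear functional whose minimum over $P$ is attained exactly on $M$; then $c=0$ on $L_M$. For each $(\mu+1)$-face $G\supset M$ choose $g_G\in L_G$ pointing from $M$ into $G$, with $c(g_G)=1$. The cone of $P$ at $M$ (generated by the vectors $y-x$, $y\in P$, $x\in M$) is full-dimensional, and it is generated by $L_M$ and the $g_G$. Its image in $\mathbb R^d/L_M$ is pointed, and the section of this image by $\{c=1\}$ is a polytope of dimension $d-\mu-1$ whose vertices are the images $\bar g_G$. It is the *face figure* $P/M$. A face $F\supsetneq M$ corresponds to the face of $P/M$ with vertices $\bar g_G$, $M\subset G\subset F$. That face has dimension $\dim F-\mu-1$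 and linear span $L_F/L_M$. In particular $L_F$ is spanned by $L_M$ and the $g_G$ with $M\subset G\subset F$. If $M$ is a vertex, this is the usual vertex figure.

**Lemma 1 (spanning).** Let $M$ be a nonempty face of $P$, $\dim M=\mu$, $j\ge0$, $\mu+j\le d$. Then the spaces $\Lambda^jL_N$, with $N\supseteq M$ a face and $\dim N=\mu+j$, together span $\Lambda^j\mathbb R^d$.

*Proof.* We use induction on $j$, for all $M$ at once. For $j=0$ the only $N$ is $M$, and $\Lambda^0=\mathbb R$. Let $j\ge1$ and let $T$ be the span in question. The cone of $P$ at $M$ is full-dimensional and generated by $L_M$ and the directions of the $(\mu+1)$-faces $G\supset M$, so $\sum_GL_G=\mathbb R^d$. By induction, applied to the face $G$ and to $j-1$, for each $G$ the spaces $\Lambda^{j-1}L_N$ with $N\supseteq G$, $\dim N=\mu+j$, span $\Lambda^{j-1}\mathbb R^d$. For these $N$ we have $L_G\subset L_N$, hence $L_G\wedge\Lambda^{j-1}L_N\subset\Lambda^jL_N\subset T$. So $L_G\wedge\Lambda^{j-1}\mathbb R^d\subset T$. Summing over $G$ gives $\Lambda^j\mathbb R^d=\mathbb R^d\wedge\Lambda^{j-1}\mathbb R^d\subset T$. $\square$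

The lemma also applies inside a face $N$ of $P$, with $L_N$ in place of $\mathbb R^d$.

**Example.** Let $P$ be the square pyramid with apex $0$ and apex edge directions
$$g_1=(1,0,-1),\quad g_2=(0,1,-1),\quad g_3=(-1,0,-1),\quad g_4=(0,-1,-1).$$
Take $M$ the apex and $j=2$. In the basis $e_1\wedge e_2,\ e_1\wedge e_3,\ e_2\wedge e_3$ of $\Lambda^2\mathbb R^3$, the four triangles at the apex give
$$g_1\wedge g_2=(1,-1,1),\quad g_2\wedge g_3=(1,-1,-1),\quad g_3\wedge g_4=(1,1,-1),\quad g_4\wedge g_1=(1,1,1).$$
They span, as Lemma 1 says, but they are not independent:
$$g_1\wedge g_2-g_2\wedge g_3+g_3\wedge g_4-g_4\wedge g_1=0.$$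
So four numbers prescribed on these triangles come from a 2-form only if they satisfy one linear relation. At a simple vertex no such relation occurs: if $e_1,\dots,e_d$ are the edge directions there, the lines $\Lambda^kL_K$ are spanned by the basis vectors $e_{i_1}\wedge\dots\wedge e_{i_k}$ of $\Lambda^k\mathbb R^d$. This difference will matter in Section 6.

## 4. Cutting a form off along components

**Choice of a form.** If $|S|<\binom dk$, the conditions $\varphi_K=0$ for $K\in S$ are fewer than $\dim\Lambda^k(\mathbb R^d)^*$ linear equations, so some $\varphi\ne0$ satisfies all of them. A $k$-face on which $\varphi$ does not vanish is then certainly not deleted.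

**The cut-off.** Forget the size of $S$ for a moment. Let $S$ be any set of $k$-faces, let $\varphi\in\Lambda^k(\mathbb R^d)^*$ satisfy $\varphi_K=0$ for all $K\in S$, and let $\mathcal C$ be a union of components of $G_k(P)-S$. For each $k$-face $K$ put
$$\chi_K:=\varphi_K\ \text{ if }K\in\mathcal C,\qquad \chi_K:=0\ \text{ otherwise.}\tag{1}$$
We would like these local data to come from one constant form:
$$\text{there is }\chi\in\Lambda^k(\mathbb R^d)^*\text{ with }\chi|_{L_K}=\chi_K\text{ for every }k\text{-face }K.\tag{2}$$

**Statement (2) implies Theorem B.** Suppose (2) holds for all $S,\varphi,\mathcal C$ as above. Let $|S|<\binom dk$ and choose $\varphi\neq0$ vanishing on $S$. Let $C_1,\dots,C_r$ be the components of $G_k(P)-S$, and let $\chi_i$ be the form from (2) for $\mathcal C=C_i$. For every $k$-face $K$,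
$$\varphi|_{L_K}=\sum_i\chi_i|_{L_K}.$$
Indeed, if $K\in S$, both sides are $0$; otherwise $K$ lies in exactly one $C_i$, and only that term is possibly non-zero, with value $\varphi_K$. By Lemma 1 the lines $\Lambda^kL_K$ span $\Lambda^k\mathbb R^d$, so $\varphi=\sum_i\chi_i$. As $\varphi\ne0$, some $\chi_i\ne0$. Now let $v$ be any vertex. By Lemma 1 with $M=v$, $j=k$, already the lines $\Lambda^kL_K$ with $K\ni v$ span $\Lambda^k\mathbb R^d$. So $\chi_i|_{L_K}\ne0$ for some $K\ni v$. By (1) this $K$ lies in $C_i$. Thus the one component $C_i$ contains a $k$-face through every vertex. $\square$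

**Where (2) fails.** As stated, (2) is false. Take the 3-cube, $k=1$, and let $S$ consist of the four edges parallel to $e_3$. The form $\varphi=dx_1$ vanishes on them. The components of $G_1(P)-S$ are the four bottom edges and the four top edges. Let $\mathcal C$ be the top component. Then (2) would require $\chi(e_1)=1$ because of the top edges and $\chi(e_1)=0$ because of the bottom edges.

The trouble comes from parallelism. If we apply a projective transformation after which the four lines meet in a point of $\mathbb R^3$, the counterexample disappears. The four lines do not lie in a plane, so three of their directions are linearly independent, and the only 1-form vanishing on all four edges is $0$. The face lattice has not changed. So we move intersections at infinity into $\mathbb R^d$ before we start.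

**Normalization.** Regard $\mathbb R^d\subset\mathbb{RP}^d$. For each $(k+1)$-face $N$ of $P$ and each nonempty set $\mathcal K$ of facets of $N$ let $Z(N,\mathcal K)$ be the intersection of the projective closures of $\operatorname{aff}K$, $K\in\mathcal K$. The condition we want is:

> (∗) For every $(k+1)$-face $N$ and every nonempty set $\mathcal K$ of facets of $N$: if $Z(N,\mathcal K)\ne\emptyset$, then $Z(N,\mathcal K)$ is not contained in the hyperplane at infinity.

**We may assume (∗).** The sets $Z(N,\mathcal K)$ are finitely many projective subspaces. The hyperplanes of $\mathbb{RP}^d$ disjoint from the compact set $P$ form an open set in the dual projective space, nonempty because it contains the hyperplane at infinity. The hyperplanes containing a given nonempty subspace form a proper subspace of the dual space, so a closed nowhere dense set. Hence there is a hyperplane $H$ disjoint from $P$ that contains no nonempty $Z(N,\mathcal K)$. Apply a projective transformation that sends $H$ to infinity. In coordinates it has the form $x\mapsto (\text{affine map})/(a\cdot x+b)$ with $a\cdot x+b>0$ on $P$. It therefore carries convex combinations of points of $P$ to convex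 combinations with changed positive weights, and supporting hyperplanes to supporting hyperplanes. So it does not change the face lattice, and it carries each $Z(N,\mathcal K)$ to the corresponding subspace of the new polytope. The image satisfies (∗). $\square$

**Proposition 4.** Let $P$ satisfy (∗), and let $S,\varphi,\mathcal C$ and $\chi_K$ be as in (1). Then there is $\chi\in\Lambda^k(\mathbb R^d)^*$ with $\chi|_{L_K}=\chi_K$ for every $k$-face $K$.

Note that $|S|$ is arbitrary here. By the implication above, Proposition 4 gives Theorem B for polytopes satisfying (∗), hence for all polytopes. The rest of the lecture is its proof.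

## 5. The cut-off form near a $(k-1)$-face and on a $(k+1)$-face

From now on (∗) holds, and $S,\varphi,\mathcal C,\chi_K$ are as in (1). Two local statements are at hand.

**(G)** For each $(k-1)$-face $G$: either $\chi_K=\varphi_K$ for all $k$-faces $K\supset G$, or $\chi_K=0$ for all $k$-faces $K\supset G$.

*Proof.* The $k$-faces $K\supset G$ that are not in $S$ are pairwise adjacent, so all or none of them lie in $\mathcal C$. For $K\in S$ we have $\varphi_K=\chi_K=0$, which fits both alternatives. $\square$

**(N)** For each $(k+1)$-face $N$ there is $\chi_N\in\Lambda^k(L_N)^*$ with $\chi_N|_{L_K}=\chi_K$ for all facets $K$ of $N$; in fact $\chi_N=\varphi|_{L_N}$ or $\chi_N=0$ works.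

*Proof.* **Step 1: translate into a question about a projection.** If $\varphi|_{L_N}=0$, take $\chi_N=0$. Otherwise, since $\dim L_N=k+1$, the $k$-form $\varphi|_{L_N}$ equals $\iota_v\mathrm{vol}$ for a vector $0\ne v\in L_N$ and a volume form $\mathrm{vol}$ on $L_N$. If $w_1,\dots,w_k$ is a basis of $L_K$ for a facet $K$ of $N$, then $\varphi(w_1\wedge\dots\wedge w_k)=\mathrm{vol}(v,w_1,\dots,w_k)$. So $\varphi_K=0$ iff $v\in L_K$. Call $K$ *vertical* in that case. Nonvertical facets are not in $S$. Vertical ones have $\varphi_K=\chi_K=0$. So it suffices to show that all nonvertical facets of $N$ lie in one component of $G_k(P)-S$: then $\chi_N=\varphi|_{L_N}$ works if this component belongs to $\mathcal C$, and $\chi_N=0$ works otherwise.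

Let $\pi$ be the projection of $\operatorname{aff}N$ along $v$; then $\pi(N)$ is a $k$-polytope in a $k$-dimensional affine space. A nonvertical facet is *upper* or *lower* according as (outer normal)$\,\cdot\,v$ is positive or negative. On a nonvertical facet $K$ the map $\pi$ is injective and affine, so $\pi(K)$ is a $k$-polytope.

**Step 2: the upper facets tile $\pi(N)$.** Call $p\in N$ *topmost* if $p+\varepsilon v\notin N$ for all $\varepsilon>0$. Every fiber of $\pi|_N$ is a point or a compact segment, so it has exactly one topmost point. A point of an upper facet is topmost, since moving along $v$ violates the inequality of that facet. Conversely, let $p$ be topmost. If all facet inequalities with $n\cdot v>0$ were strict at $p$, then $p+\varepsilon v\in N$ for small $\varepsilon>0$. So one of them is tight, and $p$ lies on an upper facet. Hence $\pi$ maps the union of the upper facets bijectively onto $\pi(N)$. So the cells $\pi(K)$, $K$ upper, cover $\pi(N)$, and for distinct upper $K_1,K_2$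
$$\pi(K_1)\cap\pi(K_2)=\pi(K_1\cap K_2),\tag{3}$$
where $K_1\cap K_2$ is a (possibly empty) common face of dimension at most $k-1$.

**Step 3: all upper facets lie in one component.** Let $K\ne K'$ be upper and let $a$ be an interior point of $\pi(K)$. By (3), $a$ lies in no other cell, for a point of another cell that is in $\pi(K)$ lies in $\pi$ of a proper face of $K$, which is in the boundary of $\pi(K)$. Let $R$ be a face of an upper facet with $\dim R\le k-2$. Then $a\notin\pi(R)$: if $R$ is a face of another upper facet, by what was just said; if $R$ is a face of $K$, because $\pi(R)$ is in the boundary of $\pi(K)$. If $[a,b]$ meets $\pi(R)$ in a point $z$, then $z\ne a$, and $b$ lies on the line through $a$ and $z$. So $b\in\operatorname{aff}(\{a\}\cup\pi(R))$, an affine space of dimension at most $k-1$. There are finitely many $R$. So we can choose $b$ in the interior of $\pi(K')$ such that $[a,b]$ avoids all $\pi(R)$.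

The cells meeting $[a,b]$ cut it in finitely many closed intervals covering it. The intersection graph of these intervals is connected, since otherwise $[a,b]$ would be a union of two disjoint nonempty closed sets. If the intervals of $K_1\ne K_2$ meet in a point $z$, then $z\in\pi(K_1\cap K_2)$ by (3). By the choice of $b$, $\dim(K_1\cap K_2)$ is not at most $k-2$, so it is $k-1$, and $K_1,K_2$ are adjacent. Therefore $K$ and $K'$ are joined by a walk through upper facets, all of which are outside $S$. Replacing $v$ by $-v$, all lower facets lie in one component as well.

**Step 4: some facet of $\pi(N)$ lifts to dimension $k-1$ only.** For a facet $\Phi$ of $\pi(N)$, the set $N\cap\pi^{-1}(\Phi)$ is a proper face of $N$ with image $\Phi$, so it has dimension $k-1$ or $k$. Suppose it has dimension $k$ for every $\Phi$. Then it is a vertical facet $K_\Phi$ with $\operatorname{aff}K_\Phi=\pi^{-1}(\operatorname{aff}\Phi)$. No point $z$ lies on all the hyperplanes $\operatorname{aff}\Phi$: otherwise $\pi(N)$ would be given by inequalities that are all tight at $z$, hence be invariant under dilations centered at $z$, hence be unbounded, as its dimension $k$ is at least $1$. So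 the spaces $\operatorname{aff}K_\Phi$ have no common affine point. But their projective closures all contain the point at infinity in direction $v$. With $\mathcal K=\{K_\Phi\}$, the set $Z(N,\mathcal K)$ is nonempty and contained in the hyperplane at infinity. This contradicts (∗).

**Step 5: link upper and lower facets.** Choose $\Phi$ such that $G=N\cap\pi^{-1}(\Phi)$ has dimension $k-1$, and let $K,K'$ be the two facets of $N$ containing $G$. If $K$ were vertical, then $\operatorname{aff}K=\pi^{-1}(H)$ for a hyperplane $H$ containing $\pi(G)=\Phi$, so $H=\operatorname{aff}\Phi$. As $\pi(N)\cap\operatorname{aff}\Phi=\Phi$, this gives $K\subset N\cap\pi^{-1}(\Phi)=G$, which is absurd. So $K$ and likewise $K'$ is nonvertical. Suppose both are upper. By (3) their cells meet exactly in $\pi(K\cap K')=\pi(G)=\Phi$, which is a facet of both cells. Both lie on the same side of $\operatorname{aff}\Phi$, the side of $\pi(N)$. So near a relative interior point of $\Phi$ both contain a half ball on that side, and they meet in more than $\Phi$, a contradiction. Similarly they are not both lower. So an upper and a lower facet, both outside $S$, share the $(k-1)$-face $G$. Together with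 Step 3, all nonvertical facets lie in one component. $\square$

**Example.** Let $k=2$ and let $N$ be a triangular prism, $v$ its axis direction. The three side facets are vertical. The two triangles, one upper and one lower, do not touch. If $S$ contains the three side facets, the triangles may lie in different components. Here (∗) fails: the three side planes meet only at infinity. If $N$ is instead a tetrahedron truncated at one vertex by a plane that meets the three edges there, the three side planes meet in the cut-off vertex, no direction $v\neq0$ is common to them, and no 2-form $\varphi\ne0$ vanishes on all three.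

By Lemma 1 in $N$ the lines $\Lambda^kL_K$, $K\subset N$, span $\Lambda^kL_N$. So $\chi_N$ is uniquely determined by the $\chi_K$.

**The case $k=d-1$ of Proposition 4.** Apply (N) to $N=P$ and take $\chi=\chi_P$. From now on $k\le d-2$.

## 6. Gluing for $k=1$, and the overdetermined problem at a vertex for $k\ge2$

**The case $k=1\le d-2$.** Here the natural gluing works at once. By (G) with $G=v$ a vertex, there is a functional $\theta_v$, equal to $\varphi$ or $0$, with $\theta_v|_{L_K}=\chi_K$ for all edges $K\ni v$. If $N\ni v$ is a 2-face, the two edges of $N$ at $v$ span $L_N$, so $\theta_v|_{L_N}=\chi_N$. If $vw$ is an edge, then $\theta_v$ and $\theta_w$ agree on $L_N$ for all 2-faces $N\supset vw$. These spaces span $\mathbb R^d$, so $\theta_v=\theta_w$. The graph of $P$ is connected, so all $\theta_v$ are equal, and we have $\chi$.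

For general $k$ the same plan has two parts. At every vertex $v$, find $\theta_v\in\Lambda^k(\mathbb R^d)^*$ with $\theta_v|_{L_K}=\chi_K$ for the $k$-faces $K\ni v$. Then compare $\theta_v$ and $\theta_w$ along edges. The comparison goes through for every $k\le d-2$.

**From vertices to $\chi$.** Suppose $\theta_v$ exists for every vertex $v$. If $N\ni v$ is a $(k+1)$-face, then $\theta_v|_{L_N}=\chi_N$, since both agree on $\Lambda^kL_K$ for $v\in K\subset N$, and these lines span $\Lambda^kL_N$ (Lemma 1 in $N$, with $M=v$, $j=k$). If $vw$ is an edge, then $\theta_v$ and $\theta_w$ agree on $\Lambda^kL_N$ for all $(k+1)$-faces $N\supset vw$. These spaces span $\Lambda^k\mathbb R^d$ (Lemma 1 with $M=vw$, $j=k$, where $1+k\le d$ is needed). So $\theta_v=\theta_w$. As the graph of $P$ is connected, all $\theta_v$ equal one form $\chi$, and $\chi|_{L_K}=\chi_K$ for every $k$-face $K$, because each $K$ has a vertex. $\square$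

At a simple vertex the lines $\Lambda^kL_K$, $K\ni v$, form a basis up to scalars, so $\theta_v$ exists for any values $\chi_K$ whatsoever. Thus for simple polytopes Proposition 4 is proved. At a non-simple vertex and for $k\ge2$ the plan stops: (G) speaks about the $k$-faces around one $(k-1)$-face, the alternatives "$\varphi$" and "$0$" may differ from one $(k-1)$-face at $v$ to another, and there can be linear relations between the lines $\Lambda^kL_K$ that the values $\chi_K$ must respect, as at the apex of the pyramid in Section 3.

**The smallest case, $d=4$, $k=2$.** Let $v$ be a vertex of $P$, let $c$ be as in Section 3, let $g_i$ be the edge directions at $v$ with $c(g_i)=1$, and use $c$ as last coordinate: $g_i=(q_i,1)\in\mathbb R^3\times\mathbb R$. The $q_i$ are the vertices of the vertex figure $Q$, a 3-polytope. By (G) at the $i$-th edge there is a functional $\lambda_i$, equal to $\varphi(g_i\wedge\cdot)$ or $0$, with $\chi_K(g_i\wedge w)=\lambda_i(w)$ for the 2-faces $K$ containing that edge and $w\in L_K$. We have $\lambda_i(g_i)=0$, and we look for a 2-form $\omega$ with $\omega(g_i,\cdot)=\lambda_i$ for all $i$. Writing $\lambda_i(q,s)=v_i\cdot q-(v_i\cdot q_i)s$,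 we get
$$\lambda_i(g_j)+\lambda_j(g_i)=-(v_i-v_j)\cdot(q_i-q_j).\tag{4}$$
The necessary condition $\lambda_i(g_j)+\lambda_j(g_i)=0$ says that a motion of the points $q_i$ with velocities $v_i$ keeps the distance of $q_i$ and $q_j$ to first order. And 2-forms on $\mathbb R^4$ will correspond exactly to the velocity fields $v_i=Aq_i+b$ of rigid motions. So the interpolation problem is a question about infinitesimal rigidity of the vertex figure.

Which pairs $ij$ do we know about? Consistency on the 2-faces of $P$ at $v$ gives the condition when $q_iq_j$ is an edge of $Q$. That is not enough: if $Q$ is a cube, these are $12$ equations for $24$ unknowns, with a solution space of dimension at least $12$, while rigid motions have dimension $6$. But (N) on a 3-face $N$ of $P$ gives the condition for all $q_i,q_j$ in the corresponding 2-face of $Q$. (We check this in general in Section 8.) So the faces of $Q$ are kept rigid, and the theorem that a convex polyhedron with rigid faces is infinitesimally rigid is what we need.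

## 7. Infinitesimal rigidity

**Lemma 2 (Dehn, Alexandrov).** Let $q_1,\dots,q_n$ be the vertices of a convex 3-polytope $Q\subset\mathbb R^3$, and let $v_i\in\mathbb R^3$ satisfy $(v_i-v_j)\cdot(q_i-q_j)=0$ whenever $q_i,q_j$ lie in a common 2-face. Then $v_i=Aq_i+b$ for all $i$, with $A$ skew-symmetric and $b\in\mathbb R^3$.

*Proof.* **Setup: from motions to stresses.** Let $\tau$ be a triangulation of $\partial Q$ obtained by cutting each 2-face into triangles by non-crossing diagonals. Two 2-faces meet in a face, so two vertices lying in two common 2-faces are joined by an edge of $Q$. Hence no diagonal occurs in two faces, and the graph of $\tau$ is simple. Triangles and edges satisfy $3f=2E$, and with Euler's formula $n-E+f=2$ we get $E=3n-6$. Consider the linear map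
$$\rho_\tau:\mathbb R^{3n}\to\mathbb R^{3n-6},\qquad (v_i)\mapsto\big((v_i-v_j)\cdot(q_i-q_j)\big)_{ij\in\tau}.$$
Its kernel contains all $(Aq_i+b)_i$ with $A$ skew, since $A(q_i-q_j)\cdot(q_i-q_j)=0$. These form a space of dimension $6$, because the $q_i$ affinely span $\mathbb R^3$. If $\rho_\tau$ is onto for some $\tau$, its kernel has dimension $6$, hence equals this space. The given $(v_i)$ lies in the kernel, since every edge of $\tau$ lies in a 2-face. So then the lemma follows.

The map is onto iff its transpose is injective. The transpose sends $\sigma=(\sigma_{ij})$ to $\big(\sum_j\sigma_{ij}(q_i-q_j)\big)_i$. A *self-stress* of $\tau$ is a function $\sigma$ on the edges of $\tau$ with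
$$\sum_j\sigma_{ij}(q_i-q_j)=0\quad\text{for all }i.\tag{5}$$
So we want a $\tau$ whose only self-stress is $0$. Suppose non-zero self-stresses exist. Call an edge *stressed* if $\sigma_{ij}\ne0$, and a vertex stressed if it is incident with a stressed edge. Among all pairs $(\tau,\sigma)$ with $\sigma\ne0$ choose one with the fewest stressed vertices.

**Planar fact.** A triangulated convex polygon (no new vertices) has no non-zero planar self-stress. To see this, let the polygon have $n'$ vertices. If $n'\ge4$, there are $n'-2$ triangles and $n'$ boundary edges, each in one triangle, so some triangle contains two boundary edges. Their common vertex has degree 2. If $n'=3$, every vertex has degree 2. The two edges at a vertex of degree 2 are linearly independent, so equilibrium there forces their stress to be $0$. For $n'\ge4$ delete this vertex and use induction; for $n'=3$ apply the argument at each vertex.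

**Step 1: sign changes at a stressed vertex.** We show: at every stressed vertex $p$ the stressed edges, in cyclic order around $p$, show at least four sign changes, or else all stressed edges at $p$ lie in one 2-face of $Q$.

Let $H$ be a plane strictly separating $p$ from the other vertices, and $C=Q\cap H$, a convex polygon whose sides are the intersections of $H$ with the 2-faces at $p$. For an edge $pq_j$ of $\tau$, the segment $pq_j$ lies in a 2-face and meets $H$ in a point $r_j\in\partial C$. The $r_j$ are distinct and occur on $\partial C$ in the cyclic order of the edges. With $q_j-p=t_j(r_j-p)$, $t_j>0$, equation (5) at $p$ reads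
$$\sum_ja_j(r_j-p)=0,\qquad a_j=\sigma_{pj}t_j,$$
where we list only stressed edges; $a_j$ has the sign of the stress. Let $h$ be the affine function that is $0$ at $p$ and $1$ on $H$. Applying its linear part gives $\sum a_j=0$, and hence $\sum a_jr_j=0$. So both signs occur, and
$$z:=\frac{\sum_{a_j>0}a_jr_j}{\sum_{a_j>0}a_j}=\frac{\sum_{a_j<0}a_jr_j}{\sum_{a_j<0}a_j}.$$
The number of sign changes is even and not $0$. Suppose it is $2$. Then there are points $a\ne b$ of $\partial C$ such that the positive $r_j$ (those with $a_j>0$) lie on one open arc of $\partial C\setminus\{a,b\}$ and the negative ones on the other. If $a,b$ are not on a common side of $C$, the line $ab$ strictly separates the two open arcs. But $z$ is a convex combination of points of each arc, a contradiction. So $a,b$ lie on a common side $s$, one of the arcs is the open segment $ab\subset s$, and so $z\in s$. Now $s$ is a face of $C$, and $z\in s$ is a convex combination with positive coefficients of all positive $r_j$, and also of all negative $r_j$. Hence all $r_j$ of stressed edges lie in $s$. Let $F$ be the 2-face of $Q$ containing $s$. It contains $p$, so for every stressed edge $pq_j$ the line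 $pr_j$ lies in $\operatorname{aff}F$, and $q_j\in Q\cap\operatorname{aff}F=F$.

**Step 2: the second alternative contradicts minimality.** Suppose all stressed edges at the stressed vertex $p$ lie in the 2-face $F$. For vertices $i$ of $F$ let
$$\ell_i=\sum_{j:\,ij\subset F}\sigma_{ij}(q_i-q_j),$$
the sum over edges of $\tau$ in $F$, boundary edges of $F$ included. These loads are parallel to $F$. Each edge contributes two opposite vectors along its own line, so the total force $\sum\ell_i$ and the total moment $\sum\det(q_i,\ell_i)$ (in coordinates of the plane of $F$) are $0$. By (5) at $p$, $\ell_p=0$. Let $U=\{i:\ell_i\ne0\}$. We claim that there is a triangulation of $F$ with a stress that has the same loads $\ell$ and is supported on edges joining members of $U$.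

If $U=\emptyset$, take the zero stress. The case $|U|=1$ is impossible, as the total force is $0$. If $U=\{i,j\}$, then $\ell_j=-\ell_i$, and the moment condition gives $\det(q_i-q_j,\ell_i)=0$, so $\ell_i=t(q_i-q_j)$ for some $t$. Use a triangulation of $F$ containing the segment $q_iq_j$, and put the stress $t$ on it. If $u=|U|\ge3$, the points of $U$ are the vertices of a convex $u$-gon. Triangulate it and extend this to a triangulation of $F$. The triangulated $u$-gon has $u+(u-3)=2u-3$ edges. The map from stresses on these edges to loads is injective by the planar fact. It takes values in the space of planar loads on $U$ with zero force and zero moment. That space has dimension $2u-3$: the map (force, moment) from $\mathbb R^{2u}$ to $\mathbb R^3$ is onto, since a load at one point produces any force, and opposite loads at two points, not along their line, produce force $0$ and a non-zero moment. So the load map is onto, and the claim follows.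

Replace the triangulation and the stress in $F$ (boundary edges of $F$ included) by those of the claim, and keep $\sigma$ on all edges not in $F$. The loads from inside $F$ are unchanged, so this gives a self-stress $\sigma'$ of a triangulation $\tau'$. If $\sigma'=0$, then $\sigma$ vanishes off $F$, so all $\ell_i=0$ by (5), and $\sigma=0$ by the planar fact, a contradiction. So $\sigma'\ne0$. A vertex stressed by $\sigma'$ is in $U$ or on a stressed edge of $\sigma$ not in $F$. In both cases it is stressed by $\sigma$. The vertex $p$ is stressed by $\sigma$ but not by $\sigma'$, since $p\notin U$ and no stressed edge of $\sigma$ at $p$ leaves $F$. So $\sigma'$ has fewer stressed vertices, which contradicts minimality.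

**Step 3: Cauchy's count.** By Steps 1 and 2 every stressed vertex has at least four sign changes, in particular at least four stressed edges. Take a connected component of the graph of stressed edges, drawn on the sphere $\partial Q$, with $V$ vertices, $E$ edges and $f$ faces, so $V-E+f=2$. It is simple with all degrees at least $4$, so every face has a boundary walk of length $l\ge3$. The consecutive pairs of edges around a vertex are the angles of the faces. In a face of length $l$ the number of angles with a sign change is even and at most $l$, hence at most $2l-4$ (for $l=3$ it is at most $2$; for $l\ge4$ use $l\le2l-4$). The lengths add up to $2E$. Summing over the faces,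
$$4V\le\sum(2l-4)=4E-4f,\qquad\text{so}\qquad V\le E-f=V-2,$$
a contradiction. So the only self-stress is $0$. $\square$

The next lemma rewrites this in terms of forms and extends it to higher dimension.

**Lemma 3 (rigidity).** Let $m\ge3$, $\dim V=m+1$, and let $\Pi\subset V$ be an $m$-polytope in an affine hyperplane not through $0$. For each vertex $g$ of $\Pi$ let $\lambda_g\in V^*$ be such that $\lambda_g(g)=0$ and $\lambda_g(g')+\lambda_{g'}(g)=0$ whenever $g,g'$ lie in a common 2-face. Then there is a unique 2-form $\omega$ on $V$ with $\lambda_g=\omega(g,\cdot)$ for all $g$.

*Proof.* Uniqueness holds because the vertices of $\Pi$ span $V$.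

**The case $m=3$.** This is Lemma 2 in new coordinates. Choose $V=\mathbb R^3\times\mathbb R$ such that the vertices are $g_i=(q_i,1)$. Because $\lambda_i(g_i)=0$, we have $\lambda_i(q,s)=v_i\cdot q-(v_i\cdot q_i)s$ for some $v_i\in\mathbb R^3$, and (4) holds. So Lemma 2 applies to the $q_i$ and $v_i$, and $v_i=Aq_i+b$. The alternating form
$$\omega\big((q,s),(q',s')\big)=(Aq)\cdot q'+s\,b\cdot q'-s'\,b\cdot q$$
satisfies $\omega(g_i,(q',s'))=(Aq_i+b)\cdot q'-s'\,b\cdot q_i=\lambda_i(q',s')$, because $Aq_i\cdot q_i=0$ gives $v_i\cdot q_i=b\cdot q_i$.

**The case $m\ge4$, by induction.** First, for each 3-face $T$ of $\Pi$, the case $m=3$, applied to $T\subset\operatorname{span}T$ and the restricted functionals, gives a 2-form $\omega_T$ on $\operatorname{span}T$ with $\lambda_g|_{\operatorname{span}T}=\omega_T(g,\cdot)$ for the vertices $g$ of $T$.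

**Local forms.** We build, for each vertex $p$, a 2-form $\omega_p$ on $V$ with $\omega_p(g,\cdot)=\lambda_g$ for $g=p$ and all neighbors $g$ of $p$. Choose a 2-form $\omega_0$ with $\omega_0(p,\cdot)=\lambda_p$. This is possible as $\lambda_p(p)=0$: take $\omega_0=\alpha\wedge\lambda_p$ with $\alpha(p)=1$. Put $\lambda'_g=\lambda_g-\omega_0(g,\cdot)$. The $\lambda'$ satisfy the same hypotheses, on each 3-face $T$ they are given by the 2-form $\omega_T-\omega_0|_{\operatorname{span}T}$, and $\lambda'_p=0$. For a neighbor $g$ of $p$ we get $\lambda'_g(p)=-\lambda'_p(g)=0$, as $p$ and $g$ lie in a common 2-face. So $\lambda'_g\in(V/p)^*$, where $V/p:=V/\mathbb Rp$.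

Choose $c\in V^*$ with $c(p)=0$ and $c>0$ on the other vertices (a supporting affine function of $\Pi$ at $p$ on the hyperplane of $\Pi$, extended linearly to $V$). The projection $V\to V/p$ is an isomorphism on $L_\Pi$, since $p\notin L_\Pi$, and it sends $g$ and $g-p$ to the same vector $\bar g$. So the points $\hat g=\bar g/c(g)$, $g$ adjacent to $p$, are the vertices of a realization of the vertex figure $\Pi/p$, an $(m-1)$-polytope in the hyperplane $\{c=1\}$ of the $m$-dimensional space $V/p$. Put $\hat\lambda_g=\lambda'_g/c(g)$. Then $\hat\lambda_g(\hat g)=\lambda'_g(g)/c(g)^2=0$. If $\hat g,\hat g'$ lie in a common 2-face of $\Pi/p$, then $p,g,g'$ lie in a common 3-face $T$ of $\Pi$. On $\operatorname{span}T$ the $\lambda'$ are given by a 2-form, so $\lambda'_g(g')+\lambda'_{g'}(g)=0$. (Here $g,g'$ need not share a 2-face of $\Pi$; this is why $\omega_T$ was needed.) Dividing by $c(g)c(g')$ gives $\hat\lambda_g(\hat g')+\hat\lambda_{g'}(\hat g)=0$. By induction, as $m-1\ge3$, there is a 2-form $\hat\omega$ on $V/p$ with $\hat\lambda_g=\hat\omega(\hat g,\cdot)$, that is, $\lambda'_g=\hat\omega(\bar g,\cdot)$. Let $\omega_p:=\omega_0+\hat\omega$, with $\hat\omega$ pulled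 back to $V$. Then $\omega_p(p,\cdot)=\lambda_p+0$, and for a neighbor $g$ of $p$, $\omega_p(g,\cdot)=\omega_0(g,\cdot)+\lambda'_g=\lambda_g$.

**Gluing the local forms.** We show $\omega_p=\omega_q$ for adjacent $p,q$. Let $\delta=\omega_p-\omega_q$. Both forms give $\lambda_p$ at $p$ and $\lambda_q$ at $q$, so $\delta(p,\cdot)=\delta(q,\cdot)=0$. For every 3-face $T\ni p,q$ we have $\omega_p|_{\operatorname{span}T}=\omega_T$, because $p$ and its neighbors in $T$ span $\operatorname{span}T$. The same holds for $\omega_q$, so $\delta|_{\operatorname{span}T}=0$. By Lemma 1 for $\Pi$ with $M=pq$, $j=2$, the spaces $\Lambda^2L_T$ span $\Lambda^2L_\Pi$, so $\delta$ vanishes on $\Lambda^2L_\Pi$. As $V=L_\Pi+\mathbb Rp$ and $\delta(p,\cdot)=0$, we get $\delta=0$. The graph of $\Pi$ is connected, so all $\omega_p$ coincide with one $\omega$, and $\lambda_g=\omega_g(g,\cdot)=\omega(g,\cdot)$ for every vertex $g$. $\square$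

## 8. Descending from $(k-1)$-faces to vertices

We complete the proof of Proposition 4 for $k\le d-2$. By Section 6 it suffices to find $\theta_v$ for each vertex $v$. We go down one dimension at a time from $(k-1)$-faces, where (G) gives what we want. For each face $E$ with $\dim E=e\le k-1$ fix $0\ne\omega_E\in\Lambda^eL_E$, with $\omega_E=1$ if $e=0$. We prove, by downward induction on $e$ from $k-1$ to $0$:

> **A(e)** For every $e$-face $E$ there is $\theta_E\in\Lambda^{k-e}(\mathbb R^d)^*$ with
> (i) $\iota_v\theta_E=0$ for $v\in L_E$;
> (ii) $\chi_K(\omega_E\wedge w)=\theta_E(w)$ for all $k$-faces $K\supset E$ and $w\in\Lambda^{k-e}L_K$.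

Another choice of $\omega_E\ne0$ only rescales $\theta_E$. For $e=0$, A(0) says precisely that $\theta_v|_{L_K}=\chi_K$ for all $k$-faces $K\ni v$.

**A(k−1).** By (G), $\theta_E=\varphi(\omega_E\wedge\cdot)$ or $\theta_E=0$ satisfies (ii), and (i) holds because $\omega_E\wedge v=0$ for $v\in L_E$.

**A(e+1) implies A(e), where $0\le e\le k-2$.** Let $E$ be an $e$-face, $s=k-e\ge2$, $V=\mathbb R^d/L_E$ and $\dim V=d-e=:m+1$. Then $m=d-e-1\ge d-k+1\ge3$, so Lemma 3 will apply. Choose $c$ and $g_G$ for the face $E$ as in Section 3; let $\Pi=P/E\subset\{c=1\}\subset V$ be the face figure, an $m$-polytope with vertices $\bar g_G$, where $G$ runs over the $(e+1)$-faces containing $E$.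

**Step 1: one form $\eta_G$ for each vertex of $\Pi$.** Take $\omega_G=\omega_E\wedge g_G$, which is a non-zero element of $\Lambda^{e+1}L_G$. By A(e+1)(i), $\theta_G$ vanishes whenever an argument is in $L_G$. So it induces $\eta_G\in\Lambda^{s-1}V^*$ with $\iota_{\bar g_G}\eta_G=0$. By A(e+1)(ii),
$$\chi_K(\omega_E\wedge g_G\wedge w)=\eta_G(w)\qquad(K\supset G,\ \dim K=k,\ w\in\Lambda^{s-1}L_K),\tag{6}$$
where we evaluate $\eta_G$ on the image of $w$ in $\Lambda^{s-1}V$, here and below.

**Step 2: extend (6) to $(k+1)$-faces.** For a $(k+1)$-face $N\supset G$ and $w\in\Lambda^{s-1}L_N$ we have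
$$\chi_N(\omega_E\wedge g_G\wedge w)=\eta_G(w).\tag{7}$$
Indeed, Lemma 1 in $N$, with $M=G$, $j=s-1$, $\dim G+j=k$, says that $\Lambda^{s-1}L_N$ is spanned by the $\Lambda^{s-1}L_K$ with $G\subset K\subset N$, $\dim K=k$. For $w$ in such a space $\omega_E\wedge g_G\wedge w\in\Lambda^kL_K$, where $\chi_N$ equals $\chi_K$, and (7) is (6).

**Step 3: the hypothesis of Lemma 3.** If $\bar g_G,\bar g_{G'}$ lie in a common 2-face of $\Pi$, then
$$\eta_G(g_{G'}\wedge u)+\eta_{G'}(g_G\wedge u)=0\qquad\text{for all }u\in\Lambda^{s-2}V.\tag{8}$$
The 2-face corresponds to an $(e+3)$-face $M\supset G,G'$, and $e+3\le k+1$. For a $(k+1)$-face $N\supseteq M$ and $u\in\Lambda^{s-2}L_N$, the elements $g_{G'}\wedge u$ and $g_G\wedge u$ are in $\Lambda^{s-1}L_N$, so by (7) the left side of (8) is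
$$\chi_N(\omega_E\wedge g_G\wedge g_{G'}\wedge u)+\chi_N(\omega_E\wedge g_{G'}\wedge g_G\wedge u)=0.$$
By Lemma 1, with this $M$ and $j=s-2$, $\dim M+j=k+1\le d$, such $u$ span $\Lambda^{s-2}\mathbb R^d$. So (8) holds in general.

**Step 4: apply rigidity.** Fix $u\in\Lambda^{s-2}V$ and put $\lambda_G(v)=\eta_G(v\wedge u)$. Then $\lambda_G(\bar g_G)=0$ because $\iota_{\bar g_G}\eta_G=0$, and (8) is the other hypothesis of Lemma 3. So there is a unique 2-form $\omega_u$ on $V$ with
$$\omega_u(\bar g_G,v)=\eta_G(v\wedge u)\quad\text{for all }G\text{ and }v.$$
By uniqueness $\omega_u$ is linear in $u$.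

**Step 5: assemble an $s$-form.** Put $\theta(v_1,\dots,v_s)=\omega_{v_3\wedge\dots\wedge v_s}(v_1,v_2)$ (with $u=1$ if $s=2$). It is multilinear, and alternating in $(v_1,v_2)$. For $v_1=\bar g_G$ it equals $\eta_G(v_2\wedge\dots\wedge v_s)$, which is alternating in $(v_2,\dots,v_s)$. Since the $\bar g_G$ span $V$, it is alternating in $(v_2,\dots,v_s)$ for every $v_1$. So $\theta$ vanishes whenever two consecutive arguments are equal, and hence it is alternating. Thus $\theta\in\Lambda^sV^*$ and $\iota_{\bar g_G}\theta=\eta_G$ for all $G$.

**Step 6: check A(e).** Let $\theta_E$ be the pullback of $\theta$ to $\mathbb R^d$. Then (i) is clear. For (ii), let $K\supset E$ be a $k$-face. Both sides of (ii) vanish when $w$ has a factor in $L_E$. As $L_K$ is spanned by $L_E$ and the $g_G$ with $E\subset G\subset K$, modulo such terms $\Lambda^sL_K$ is spanned by elements $g_G\wedge w'$ with $E\subset G\subset K$ and $w'\in\Lambda^{s-1}L_K$. For these, (6) gives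
$$\chi_K(\omega_E\wedge g_G\wedge w')=\eta_G(w')=\theta(\bar g_G\wedge w')=\theta_E(g_G\wedge w').$$
So A(e) holds.

This ends the induction. A(0) gives the forms $\theta_v$, and the paragraph "From vertices to $\chi$" of Section 6 gives $\chi$. Proposition 4 is proved for $k\le d-2$, and for $k=d-1$ it was proved in Section 5. $\square$

**Conclusion of the proofs of Theorems B and A.** We may assume (∗) by Section 4, since Theorem B depends only on the face lattice. Then Proposition 4 provides (2) for all $S,\varphi,\mathcal C$, and by Section 4 this implies Theorem B. By Section 2, Theorem B implies Theorem A, for all $d$, all $1\le k<d$, all $d$-polytopes and all pairs of vertices. $\blacksquare$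

## 9. Sharpness, and paths between families of $k$-faces

**Sharpness.** If $x$ is a simple vertex of $P$, exactly $\binom dk$ $k$-faces contain $x$, so at most $\binom dk$ pairwise disjoint $k$-paths start at $x$. Simplices and cubes have only simple vertices, so $\binom dk$ is best possible in Theorem A for all $d,k$. Theorem B is sharp too: deleting the $\binom dk$ $k$-faces at $x$ leaves no $k$-face through $x$.

Proposition 4 has no restriction on $|S|$, and this allows a more general statement.

**Theorem C.** Let $P$ be realized so that (∗) holds. Let $\mathcal X,\mathcal Y$ be families of $k$-faces, and let $X,Y\subset\Lambda^k\mathbb R^d$ be the spans of the lines $\Lambda^kL_K$ with $K\in\mathcal X$, respectively $K\in\mathcal Y$. Then there are at least $\dim(X\cap Y)$ pairwise disjoint (no common $k$-face) $k$-paths from a member of $\mathcal X$ to a member of $\mathcal Y$.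

*Proof.* Let $S$ separate $\mathcal X$ from $\mathcal Y$ in $G_k(P)$, and let $\mathcal C$ be the union of the components of $G_k(P)-S$ that meet $\mathcal X$. Let $\varphi$ be any form vanishing on the faces of $S$, and let $\chi$ be the form of Proposition 4. For $K\in\mathcal X$ we have $\chi_K=\varphi_K$: if $K\in S$, both are $0$; otherwise $K\in\mathcal C$. For $K\in\mathcal Y$ we have $\chi_K=0$, since $K\in S$ or $K$ is in a component not meeting $\mathcal X$. So $\varphi-\chi\in X^\perp$ and $\chi\in Y^\perp$, and
$$\varphi=(\varphi-\chi)+\chi\in X^\perp+Y^\perp=(X\cap Y)^\perp.$$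
Every form that vanishes on $\operatorname{span}\{\Lambda^kL_K:K\in S\}$ therefore vanishes on $X\cap Y$. Hence $X\cap Y\subset\operatorname{span}\{\Lambda^kL_K:K\in S\}$, so $|S|\ge\dim(X\cap Y)$. Menger's theorem gives the paths. $\square$

Take $\mathcal X=A_x$ for a vertex $x$. By Lemma 1, $X=\Lambda^k\mathbb R^d$, so the number of paths is at least $\dim Y$. The following two consequences hold for every $d$-polytope and every vertex $x$, since they depend only on the face lattice and we may pass to a realization with (∗).

- For a face $A$ of dimension $a\le k$ there are $\binom{d-a}{k-a}$ pairwise disjoint $k$-paths from $k$-faces through $x$ to $k$-faces containing $A$. Let $\mathcal Y$ be the set of $k$-faces containing $A$ and $0\ne\omega_A\in\Lambda^aL_A$. For $K\in\mathcal Y$ we have $\Lambda^kL_K=\omega_A\wedge\Lambda^{k-a}L_K$, and by Lemma 1 the $\Lambda^{k-a}L_K$ span $\Lambda^{k-a}\mathbb R^d$. So $Y=\omega_A\wedge\Lambda^{k-a}\mathbb R^d\cong\Lambda^{k-a}(\mathbb R^d/L_A)$, of dimension $\binom{d-a}{k-a}$.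
- For a face $F$ of dimension $f\ge k$ there are $\binom fk$ pairwise disjoint $k$-paths from $k$-faces through $x$ to $k$-faces of $F$. Here $Y=\Lambda^kL_F$ by Lemma 1 in $F$, of dimension $\binom fk$.
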